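\title{Convex hulls and the functional $\gamma_2$ in $2$-smooth Banach spaces}

\begin{abstract}
In Hilbert space, passing from a set $T$ to its convex hull increases the chaining functional $\gamma_2$ by at most a universal factor, so that $\gamma_2(\operatorname{conv}T)\le L\sqrt{\log\operatorname{card}T}$ for finite subsets of the unit ball. We show that both statements fail in $2$-smooth Banach spaces: for $2<p<\infty$ the unit ball of $\ell^p(\ell^2)$, and also that of $\ell^p$, contains finite sets $T$ with $\gamma_2(\operatorname{conv}T)$ at least of order $(\log\operatorname{card}T)^{1-1/p}$. The same failure occurs in every infinite-dimensional $2$-smooth space whose cotype index exceeds $2$. In the other direction, $\gamma_2(\operatorname{conv}T)\le L\tau\log\operatorname{card}T$ in every space of type $2$ with constant $\tau$, and the exponent $1$ of the logarithm is the best one valid for all $2$-smooth spaces.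
\end{abstract}

\section{The problem and the answer}\label{sec:intro}

\subsection*{The functional $\gamma_2$}
Let $(S,d)$ be a metric space. An \emph{admissible sequence} is a sequence $(\mathcal A_n)_{n\ge0}$ of partitions of $S$ such that $\mathcal A_{n+1}$ refines $\mathcal A_n$, $\operatorname{card}\mathcal A_0=1$, and $\operatorname{card}\mathcal A_n\le2^{2^n}$ for $n\ge1$. Write $A_n(t)$ for the element of $\mathcal A_n$ that contains $t$ and $\Delta(A)$ for the diameter of $A$, and set
\[
\gamma_2(S,d)=\inf\ \sup_{t\in S}\ \sum_{n\ge0}2^{n/2}\Delta(A_n(t)),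
\]
the infimum being over all admissible sequences. One may think of $A_n(t)$ as a description of $t$ by $2^n$ bits. The error $\Delta(A_n(t))$ that remains at stage $n$ is charged at the rate $2^{n/2}$, the square root of the number of bits, and $\gamma_2$ is the total charge of the worst point under the best scheme. The term $n=0$ gives $\gamma_2(S,d)\ge\Delta(S)$, with equality when $S$ has at most four points. A segment of length $1$, cut into $2^{2^n}$ equal pieces at stage $n\geq1$, has $\gamma_2\le1+\sum_{n\ge1}2^{n/2}2^{-2^n}$. A set of $M\ge2$ points in a ball of radius $1$ has $\gamma_2\le9\sqrt{\log M}$ (Lemma~\ref{lem:finite}).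

Throughout, $\log$ is the natural logarithm, $L$ is a universal constant that may change from line to line, Banach spaces are real (complex ones are regarded as real), subsets of a Banach space carry the distance $d$ induced by the norm, and $\varepsilon,\varepsilon_1,\varepsilon_2,\dots$ are independent random signs, equal to $\pm1$ with probability $\frac12$.

The starting point is a known fact about Hilbert space: for every $T\subset\ell^2$,
\begin{equation}\label{eq:hilbert}
\gamma_2(\operatorname{conv}T,d)\le L\,\gamma_2(T,d),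
\end{equation}
and consequently $\gamma_2(\operatorname{conv}T,d)\le L\sqrt{\log\operatorname{card}T}$ for every finite subset $T$ of the unit ball with at least two points. Thus a polytope with $M$ vertices, whose dimension may be $M-1$, is no more expensive to describe than its set of vertices. It is natural to ask which geometric property of $\ell^2$ is responsible.

\subsection*{The problem}
The modulus of smoothness of a Banach space $X$ is
\[
\rho_X(s)=\sup\Big\{\tfrac12\big(\|x+sy\|+\|x-sy\|\big)-1:\ \|x\|=\|y\|=1\Big\},\qquad s>0,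
\]
and $X$ is \emph{$2$-smooth} if $\rho_X(s)\le Cs^2$ for some constant $C$ and all $s>0$. This bounds the second differences of the norm on the unit sphere. Always $\rho_X(s)\le s$, with equality in $\ell^1$ (take $x=e_1$, $y=e_2$), while the parallelogram law gives $\rho_X(s)\le\sqrt{1+s^2}-1\le s^2/2$ in Hilbert space. The following problem is posed in \cite{ULB}. Let $X$ be a $2$-smooth Banach space.
\begin{itemize}
\item[(a)] Is there a constant $K$, depending only on $X$, such that $\gamma_2(\operatorname{conv}T,d)\le K\sqrt{\log\operatorname{card}T}$ for each finite subset $T$ of the unit ball of $X$ with $\operatorname{card}T\ge2$?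
\item[(b)] Is there a constant $K$, depending only on $X$, such that $\gamma_2(\operatorname{conv}T,d)\le K\gamma_2(T,d)$ for each finite subset $T$ of $X$?
\end{itemize}
We say that (a) or (b) \emph{holds for $X$} when such a $K$ exists. By the bound $9\sqrt{\log M}$ above, (b) implies (a).

The space $X$ has \emph{type $2$ with constant $\tau$} if $\mathbb E\|\sum_i\varepsilon_ix_i\|^2\le\tau^2\sum_i\|x_i\|^2$ for all finite families $(x_i)$; a single vector shows that $\tau\ge1$ if $X\ne0$. For $2\le q<\infty$, $X$ has \emph{cotype $q$} if $(\sum_i\|x_i\|^q)^{1/q}\le C(\mathbb E\|\sum_i\varepsilon_ix_i\|^2)^{1/2}$ for some $C$ and all finite families. We put $q_X=\inf\{q:X\text{ has cotype }q\}$, with $q_X=\infty$ if there is no such $q$. Hilbert space has type $2$ and cotype $2$ with constant $1$, and every $2$-smooth space has type $2$ (Lemma~\ref{lem:smooth}).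

Here is a reason to expect a positive answer to (a). Let $T$ consist of $M$ points in the unit ball of a space of type $2$. A point $x=\sum_t\nu(t)t$ of $\operatorname{conv}T$ lies within $2\tau/\sqrt k$ of an average of $k$ points of $T$: sample the points from $\nu$ (the computation is \eqref{eq:sampling} below). There are at most $M^k$ such averages. So $k\log_2M$ bits locate $x$ up to an error of order $\tau/\sqrt k$, and the charge at the stage with $2^n\approx k\log_2M$ is of order $\tau\sqrt{\log M}$, whatever $k$ is. One stage at a time, a space of type $2$ is as good as Hilbert space. What this count does not decide is whether the charges of different stages add up. In Hilbert space, by \eqref{eq:hilbert}, the total stays of order $\sqrt{\log M}$. We show that in $2$-smooth spaces it need not.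

\subsection*{Results}
Let $\ell^p(\ell^2)$ be the space of sequences $x=(x_l)_{l\ge1}$ of vectors of $\ell^2$ with norm $\|x\|=(\sum_l\|x_l\|_2^p)^{1/p}<\infty$, and let $\ell_p^J(\ell_2^m)$ be the analogous space of $J$-tuples of vectors of $\ell_2^m$, viewed as a subspace of $\ell^p(\ell^2)$.

\begin{theorem}\label{thm:main}
Let $2<p<\infty$ and $X=\ell^p(\ell^2)$. Then $X$ is $2$-smooth, and for each $J\ge6$ there is a subset $T$ of its unit ball with $\operatorname{card}T=4^J$ and
\[
\gamma_2(\operatorname{conv}T,d)\ \ge\ \tfrac1{32}J^{1-1/p}\ \ge\ \tfrac1{38}J^{\frac12-\frac1p}\sqrt{\log\operatorname{card}T}\ \ge\ \tfrac1{342}J^{\frac12-\frac1p}\,\gamma_2(T,d).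
\]
Hence the answers to \textup{(a)} and \textup{(b)} are both negative.
\end{theorem}

\begin{theorem}\label{thm:cotype}
Let $X$ be infinite dimensional and $2$-smooth with $q_X>2$; for instance $X=\ell^p$ or any infinite-dimensional $L^p(\mu)$, $2<p<\infty$. Then $q_X<\infty$, and there is $c_X>0$ such that for each $J\ge6$ some subset $T$ of the unit ball with $\operatorname{card}T=4^J$ satisfies
\[
\gamma_2(\operatorname{conv}T,d)\ge c_X(\log\operatorname{card}T)^{1-1/q_X}.
\]
So \textup{(a)} and \textup{(b)} fail for $X$. If $X$ is $2$-smooth with cotype $2$, then \textup{(a)} and \textup{(b)} hold for $X$.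
\end{theorem}

We do not settle which $2$-smooth spaces with $q_X=2$ but without cotype $2$ satisfy (a) or (b). Some of them fail both (Example~\ref{ex:borderline}).

\begin{theorem}\label{thm:upper}
If $X$ has type $2$ with constant $\tau$ (in particular, for some $\tau$, if $X$ is $2$-smooth), then every finite subset $T$ of the unit ball with $\operatorname{card}T\ge2$ satisfies
\[
\gamma_2(\operatorname{conv}T,d)\le L\tau\log\operatorname{card}T.
\]
\end{theorem}

\begin{corollary}\label{cor:sharp}
The smallest $\beta$ such that every $2$-smooth space $X$ admits a constant $K_X$ with $\gamma_2(\operatorname{conv}T,d)\le K_X(\log\operatorname{card}T)^\beta$ for all finite subsets $T$ of its unit ball with $\operatorname{card}T\ge2$ is $\beta=1$. Moreover, the bound of Theorem~\ref{thm:upper} is sharp up to a factor of order $\sqrt{\log\log\operatorname{card}T}$: for each $J\ge8$ there are a $2$-smooth space of type $2$ with constant $\tau\le\sqrt{\log J}$ and a subset $T$ of its unit ball with $\operatorname{card}T=4^J$ and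
\[
\gamma_2(\operatorname{conv}T,d)\ \ge\ \frac{\log\operatorname{card}T}{L}\ \ge\ \frac{\tau\log\operatorname{card}T}{L\sqrt{\log\log\operatorname{card}T}}.
\]
\end{corollary}

The set $T$ of Theorem~\ref{thm:main} is the set of branches of a $4$-ary tree of depth $J$, the $l$-th level of the tree being placed in the $l$-th copy of $\ell^2$ with a small coefficient $c$. Each level forces a charge of order $c$ at its own stage $n$, for a total of order $cJ$, while a branch has norm $cJ^{1/p}$. The upper bound comes from an entropy budget: a point of $\operatorname{conv}T$ has at most $\log M$ units of relative entropy to spend over about $\log M$ scales, and a scale that spends $\eta$ is charged $\tau\sqrt\eta$.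

Sections~\ref{sec:gamma} and~\ref{sec:smooth} collect the facts on $\gamma_2$ and on smoothness. Theorems~\ref{thm:main}, \ref{thm:cotype} and~\ref{thm:upper} are proved in Sections~\ref{sec:tree}, \ref{sec:cotype} and~\ref{sec:upper}, and Corollary~\ref{cor:sharp} in Section~\ref{sec:sharp}.

\section{Three elementary facts about $\gamma_2$}\label{sec:gamma}

\begin{lemma}\label{lem:lip}
If $f:(S,d)\to(S',d')$ is a bijection with $d'(f(s),f(t))\le\lambda\,d(s,t)$ for all $s,t$, then $\gamma_2(S',d')\le\lambda\gamma_2(S,d)$.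
\end{lemma}

\begin{proof}
The image of an admissible sequence is admissible, and $f$ multiplies diameters by at most $\lambda$.
\end{proof}

\begin{lemma}\label{lem:finite}
If $T$ is a subset of the unit ball of a normed space with $M=\operatorname{card}T\ge2$, then $\gamma_2(T,d)\le9\sqrt{\log M}$.
\end{lemma}

\begin{proof}
Let $n_0\ge1$ be the smallest integer with $2^{2^{n_0}}\ge M$. Take $\mathcal A_n=\{T\}$ for $n<n_0$ and the partition into singletons for $n\ge n_0$. Since $\Delta(T)\le2$,
\[
\gamma_2(T,d)\le2\sum_{n<n_0}2^{n/2}\le\frac2{\sqrt2-1}\,2^{n_0/2}.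
\]
Now $2^{n_0}\le2\log_2M$: if $n_0\ge2$ because $2^{2^{n_0-1}}<M$, and if $n_0=1$ because $M\ge2$. Finally $\frac2{\sqrt2-1}\sqrt{2/\log2}<9$.
\end{proof}

A lower bound on $\gamma_2$ must produce, for every admissible sequence, one point that is badly described at many stages at once. A large separated set at each scale is not enough, since the partitions may describe different points badly at different stages. The remedy is to choose the point at random, with a law that does not concentrate at any of the scales considered, and to replace the supremum by an average.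

\begin{lemma}\label{lem:random}
Let $Z$ be a random point of a metric space $(S,d)$ taking finitely many values. Let $I$ be a set of integers $n\ge0$ and let $r_n>0$, $n\in I$, be such that
\[
\mathbb P\big(d(Z,z)<r_n\big)\le2^{-2^n-1}\qquad\text{for every $n\in I$ and every value $z$ of $Z$.}
\]
Then $\gamma_2(S,d)\ge\frac12\sum_{n\in I}2^{n/2}r_n$.
\end{lemma}

\begin{proof}
Fix an admissible sequence $(\mathcal A_n)$ and $n\in I$. Let $A\in\mathcal A_n$ have $\Delta(A)<r_n$. Either $A$ contains no value of $Z$, or it contains a value $z$ and then lies in the open ball of center $z$ and radius $r_n$. In both cases $\mathbb P(Z\in A)\le2^{-2^n-1}$. As $\operatorname{card}\mathcal A_n\le2^{2^n}$ (also for $n=0$), we get $\mathbb P(\Delta(A_n(Z))<r_n)\le\frac12$, hence $\mathbb E\,\Delta(A_n(Z))\ge r_n/2$. Therefore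
\[
\sup_{t\in S}\sum_{n\ge0}2^{n/2}\Delta(A_n(t))\ge\mathbb E\sum_{n\in I}2^{n/2}\Delta(A_n(Z))\ge\frac12\sum_{n\in I}2^{n/2}r_n.\qedhere
\]
\end{proof}

\section{Smoothness, type and cotype}\label{sec:smooth}

The convenient form of $2$-smoothness is a one-sided parallelogram law,
\begin{equation}\label{eq:para}
\mathbb E\|x+\varepsilon y\|^2\le\|x\|^2+K\|y\|^2\qquad\text{for all }x,y\in X,
\end{equation}
because it can be iterated and summed over coordinates. We use twice the following remark. For vectors $x,y$ of a normed space put $m=\frac12(\|x+y\|+\|x-y\|)$ and $e=\frac12(\|x+y\|-\|x-y\|)$. Then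
\begin{equation}\label{eq:me}
\|x+\varepsilon y\|=m+\varepsilon e,\qquad|e|\le\|y\|,\qquad\mathbb E\|x+\varepsilon y\|^2=m^2+e^2,
\end{equation}
the middle bound being the triangle inequality $|\|x+y\|-\|x-y\||\le\|2y\|$.

\begin{lemma}\label{lem:smooth}
If \eqref{eq:para} holds and $X\neq0$, then $\rho_X(s)\le Ks^2/2$ and $X$ has type $2$ with constant $\sqrt K$. Conversely, if $\rho_X(s)\le Cs^2$ for all $s>0$, then \eqref{eq:para} holds with $K=\max(4,(1+C)^2)$. In particular every $2$-smooth space has type $2$.
\end{lemma}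

The last assertion is contained in \cite[Theorem~1.e.16]{LT}; we include the short proof.

\begin{proof}
Assume \eqref{eq:para}. For $\|x\|=\|y\|=1$ we have $\mathbb E\|x+\varepsilon sy\|\le\sqrt{1+Ks^2}\le1+Ks^2/2$. For $S_n=\sum_{i\le n}\varepsilon_ix_i$, conditioning on $\varepsilon_1,\dots,\varepsilon_{n-1}$ gives $\mathbb E\|S_n\|^2\le\mathbb E\|S_{n-1}\|^2+K\|x_n\|^2$, and induction from $S_0=0$ gives type $2$.

Conversely, if $\|y\|\ge\|x\|$ then $\|x\pm y\|^2\le4\|y\|^2$. Otherwise we may assume $\|x\|=1$ and $0<s=\|y\|<1$. Then $m\le1+Cs^2$ in \eqref{eq:me}, so $m^2+e^2\le1+2Cs^2+C^2s^4+s^2\le1+(1+C)^2s^2$.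
\end{proof}

For $L^p$ norms, \eqref{eq:para} reduces to the two-point inequality of Bonami \cite{Bonami} and Beckner \cite{Beckner}.

\begin{lemma}\label{lem:twopoint}
For real $a,b$ and $2\le p<\infty$, $\ (\mathbb E|a+\varepsilon b|^p)^{2/p}\le a^2+(p-1)b^2$.
\end{lemma}

\begin{proof}
For $a=0$ this reads $b^2\le(p-1)b^2$. Let $a\ne0$, $N(s)=\mathbb E|a+s\varepsilon b|^p>0$ and $\varphi=N^{2/p}$. Since $p\ge2$, $N$ is twice continuously differentiable, and
\[
\varphi''=\tfrac2p\big(\tfrac2p-1\big)N^{2/p-2}(N')^2+\tfrac2pN^{2/p-1}N''\le\tfrac2pN^{2/p-1}N''.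
\]
By Jensen's inequality, $N''=p(p-1)b^2\,\mathbb E|a+s\varepsilon b|^{p-2}\le p(p-1)b^2N^{1-2/p}$, so $\varphi''\le2(p-1)b^2$. As $N$ is even, $\varphi'(0)=0$, and Taylor's formula gives $\varphi(1)\le\varphi(0)+(p-1)b^2$.
\end{proof}

To treat all our examples together, call $X$ an \emph{$L^p$-space of Hilbert-valued functions} if its elements are functions $x$ on a measure space $(\Omega,\mu)$ with values in a Hilbert space $H$ and $\|x\|=(\int\|x(s)\|_H^p\,d\mu(s))^{1/p}$. This covers $\ell^p(\ell^2)$, $\ell_p^J(\ell_2^m)$, $\ell^p$, and real or complex $L^p(\mu)$.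

\begin{lemma}\label{lem:Lp}
Let $2\le p<\infty$ and let $X$ be an $L^p$-space of Hilbert-valued functions. Then for $x,y,x_1,\dots,x_n\in X$,
\begin{align}
\mathbb E\|x+\varepsilon y\|^2\le\big(\mathbb E\|x+\varepsilon y\|^p\big)^{2/p}&\le\|x\|^2+(p-1)\|y\|^2,\label{eq:Lpsmooth}\\
\mathbb E\Big\|\sum_k\varepsilon_kx_k\Big\|^p&\ge\sum_k\|x_k\|^p.\label{eq:Lpcotype}
\end{align}
In particular $X$ is $2$-smooth and has type $2$ with constant $\sqrt{p-1}$.
\end{lemma}

\begin{proof}
Let $u,v\in H$, and let $m,e$ be as in \eqref{eq:me} for the pair $u,v$. The parallelogram law gives $m^2+e^2=\|u\|_H^2+\|v\|_H^2$, so by Lemma~\ref{lem:twopoint}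
\[
\big(\mathbb E\|u+\varepsilon v\|_H^p\big)^{2/p}\le m^2+(p-1)e^2=\|u\|_H^2+\|v\|_H^2+(p-2)e^2\le\|u\|_H^2+(p-1)\|v\|_H^2 .
\]
Apply this to $u=x(s)$, $v=y(s)$, raise to the power $p/2$, integrate, and use the triangle inequality in $L^{p/2}(\mu)$, available since $p/2\ge1$:
\[
\big(\mathbb E\|x+\varepsilon y\|^p\big)^{2/p}\le\Big(\int\big(\|x(s)\|_H^2+(p-1)\|y(s)\|_H^2\big)^{p/2}d\mu\Big)^{2/p}\le\|x\|^2+(p-1)\|y\|^2 .
\]
The first inequality in \eqref{eq:Lpsmooth} is Jensen's inequality. For \eqref{eq:Lpcotype}, vectors $u_k\in H$ satisfy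
\[
\mathbb E\Big\|\sum_k\varepsilon_ku_k\Big\|_H^p\ge\Big(\mathbb E\Big\|\sum_k\varepsilon_ku_k\Big\|_H^2\Big)^{p/2}=\Big(\sum_k\|u_k\|_H^2\Big)^{p/2}\ge\sum_k\|u_k\|_H^p ;
\]
take $u_k=x_k(s)$ and integrate. The last sentence follows from Lemma~\ref{lem:smooth}.
\end{proof}

To compare \eqref{eq:Lpcotype} with the definition of cotype we use Kahane's inequality: for each $q\ge2$ there is $\kappa_q>0$ such that, in every Banach space,
\begin{equation}\label{eq:kahane}
\mathbb E\Big\|\sum_k\varepsilon_kx_k\Big\|^2\ge\kappa_q\Big(\mathbb E\Big\|\sum_k\varepsilon_kx_k\Big\|^q\Big)^{2/q}.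
\end{equation}

\section{The branches of a tree}\label{sec:tree}

\subsection*{One stage}
We first produce a charge of order $1$ at one prescribed stage $n$. Hoeffding's inequality states that a binomial variable $Y$ with parameters $(k,\frac12)$ satisfies $\mathbb P(Y\ge k/2+u)\le e^{-2u^2/k}$ for $u\geq0$. With $u=3k/8$ this gives $\mathbb P(Y>7k/8)\le e^{-9k/32}$. For $k\ge8$ we have $k/8+1\le k/4$, and $\frac14\log2\le\frac9{32}$, so $e^{-9k/32}\le2^{-k/8-1}$. Thus
\begin{equation}\label{eq:binomial}
\mathbb P(Y>7k/8)\le2^{-2^n-1}\qquad\text{when }k=2^{n+3},\ n\ge0.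
\end{equation}

\begin{example}\label{ex:cube}
Let $k=2^{n+3}$, let $F=\{f_1,\dots,f_{2k}\}$ be orthonormal in $\ell^2$, and let $\omega_1,\dots,\omega_k$ be independent uniform bits. The point $Z=\frac1k\sum_{i\le k}f_{2i-\omega_i}$ of $\operatorname{conv}F$ picks one vector from each of $k$ pairs. Two values of $Z$ whose bits differ in $h$ places are at distance $\sqrt{2h}/k$, which is less than $r_n=1/(2\sqrt k)$ only if the bits agree in more than $7k/8$ places. By \eqref{eq:binomial}, Lemma~\ref{lem:random} applies with $I=\{n\}$ and yields the charge $\frac122^{n/2}r_n=2^{-7/2}$.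
\end{example}

As a bound on $\gamma_2(\operatorname{conv}F)$ this is weaker than the diameter. Its interest is that it is collected at stage $n$ alone and does not decay with $n$: the Euclidean distance $k^{-1/2}$ between averages of $k$ orthonormal vectors exactly cancels the rate $2^{n/2}$. For the unit vectors of $\ell^p$ the distance would be of order $k^{1/p-1}$ and the charge of order $k^{1/p-1/2}$, which decays when $p>2$. This is why the inner space is $\ell^2$.

\subsection*{Many stages}
We want to collect such charges at $J$ different stages. Place the example for stage $n$, with its family $F_n$, in its own copy of $\ell^2$, and let $T$ consist of the sums $c\sum_{n<J}f^{(n)}$ with $f^{(n)}\in F_n$. In $\ell^p(\ell^2)$ these have norm $1$ when $c=J^{-1/p}$, and Lemma~\ref{lem:random} gives the lower bound $2^{-7/2}cJ$. But if the $f^{(n)}$ are chosen freely, then $\operatorname{card}T=\prod_{n<J}2^{n+4}$ and $\sqrt{\log\operatorname{card}T}$ is of order $J$, so nothing is contradicted. The choices must be tied together so that $\log\operatorname{card}T$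 is of order $J$, and a tree does this: the vector at the last level determines all the others. The random point then follows a random subtree. The number of nodes that it uses must double at each level, to move on to the next stage, and each of these nodes must carry a fresh random bit. So each node keeps two children and has two ways of doing so, which asks for four children.

Fix $2<p<\infty$, $J\ge1$ and $c=J^{-1/p}$. Let $V_l=\{1,2,3,4\}^l$ for $0\le l\le J$, and view $\bigcup_lV_l$ as a $4$-ary tree with root $\emptyset$, the children of $v$ being $v1,v2,v3,v4$. For $1\le l\le J$ let $(e_v)_{v\in V_l}$ be orthonormal vectors in the $l$-th copy of $\ell_2^{4^J}$ in $\ell_p^J(\ell_2^{4^J})$. For a leaf $i=(i_1,\dots,i_J)\in V_J$ put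
\[
t_i=c\sum_{l=1}^Je_{(i_1,\dots,i_l)},\qquad T=\{t_i:i\in V_J\}.
\]
Each of the $J$ components of $t_i$ has norm $c$, so $\|t_i\|=cJ^{1/p}=1$. The last components are distinct, so $\operatorname{card}T=4^J$.

Let $\omega=(\omega_v)$ be a labeling of the nodes of levels $0,\dots,J-1$ by bits. The node $v$ \emph{selects} its children $v1,v2$ if $\omega_v=0$ and $v3,v4$ if $\omega_v=1$. Let $S_0(\omega)=\{\emptyset\}$ and let $S_{l+1}(\omega)$ be the set of children selected by the nodes of $S_l(\omega)$, so that $|S_l(\omega)|=2^l$. Define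
\[
x(\omega)=2^{-J}\sum_{i\in S_J(\omega)}t_i\in\operatorname{conv}T.
\]
A node of $S_l(\omega)$ has $2^{J-l}$ descendants in $S_J(\omega)$, and a node of $V_l\setminus S_l(\omega)$ has none. Hence the $l$-th component of $x(\omega)$ is $c\,2^{-l}\sum_{v\in S_l(\omega)}e_v$. Since the norm of a vector of $\ell^p(\ell^2)$ dominates the norm of each component,
\begin{equation}\label{eq:sep}
\|x(\omega)-x(\omega')\|\ge c\,2^{-l}\,|S_l(\omega)\,\triangle\,S_l(\omega')|^{1/2},\qquad1\le l\le J.
\end{equation}

\begin{figure}[ht]
\centering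
\begin{tikzpicture}[xscale=0.58,yscale=1.2]
\foreach \x in {1,...,4}{
  \draw[gray] (10,2) -- ({5*\x-2.5},1);
  \foreach \y in {1,...,4}{ \draw[gray] ({5*\x-2.5},1) -- ({5*\x-5+\y},0); }}
\draw[very thick] (2.5,1) -- (10,2) -- (7.5,1);
\draw[very thick] (1,0) -- (2.5,1) -- (2,0);
\draw[very thick] (8,0) -- (7.5,1) -- (9,0);
\foreach \x in {1,...,4}{
  \node[circle,draw,fill=white,inner sep=1.8pt] at ({5*\x-2.5},1) {};
  \foreach \y in {1,...,4}{
    \node[circle,draw,fill=white,inner sep=1.8pt] at ({5*\x-5+\y},0) {};
    \node[below=2pt] at ({5*\x-5+\y},0) {\scriptsize $\x\y$}; }}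
\foreach \x/\y in {10/2,2.5/1,7.5/1,1/0,2/0,8/0,9/0}{
  \node[circle,fill,inner sep=2pt] at (\x,\y) {}; }
\node[above=2pt] at (10,2) {\small $\omega_\emptyset=0$};
\node[left=3pt] at (2.5,1) {\small $\omega_1=0$};
\node[left=3pt] at (7.5,1) {\small $\omega_2=1$};
\end{tikzpicture}
\caption{The $4$-ary tree of depth $2$. A node labeled $0$ selects its first two children and a node labeled $1$ its last two. Starting from the root, the selected nodes (black) form a binary subtree with $2^l$ nodes at level $l$.}
\label{fig:tree}
\end{figure}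

For $J=2$ and the labels of Figure~\ref{fig:tree},
\[
x(\omega)=\tfrac14(t_{11}+t_{12}+t_{23}+t_{24})=c\Big(\tfrac12(e_1+e_2),\ \tfrac14(e_{11}+e_{12}+e_{23}+e_{24})\Big).
\]
Flipping $\omega_2$ leaves the first component unchanged, replaces $e_{23}+e_{24}$ by $e_{21}+e_{22}$, and moves $x(\omega)$ by $\frac c4\sqrt4=\frac c2$. Flipping $\omega_3$ or $\omega_4$ changes nothing, since these nodes are not selected. In general, once the levels above are known, level $l$ looks like Example~\ref{ex:cube} with $k=2^{l-1}$ bits. The one new point is that the set $S_{l-1}(\omega)$ of nodes whose bits matter is itself random; conditioning takes care of it.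

\begin{lemma}\label{lem:smallball}
Let the labels $\omega_v$ be independent uniform bits, let $\omega'$ be a fixed labeling, and let $4\le l\le J$ and $n=l-4$. Then
\[
\mathbb P\Big(\|x(\omega)-x(\omega')\|<\tfrac c2\,2^{-l/2}\Big)\le2^{-2^n-1}.
\]
\end{lemma}

\begin{proof}
Let $k=2^{l-1}=2^{n+3}$. On the event in question, \eqref{eq:sep} gives $|S_l(\omega)\triangle S_l(\omega')|<2^l/4$. Both sets have $2^l$ elements, so the symmetric difference has $2(2^l-|S_l(\omega)\cap S_l(\omega')|)$ elements, and $|S_l(\omega)\cap S_l(\omega')|>\frac782^l$. A node lies in both sets exactly when its parent $v$ lies in $S_{l-1}(\omega)\cap S_{l-1}(\omega')$ and selects it under both labelings. The two selected pairs of children coincide if $\omega_v=\omega'_v$ and are disjoint otherwise, so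
\[
|S_l(\omega)\cap S_l(\omega')|=2\operatorname{card}\{v\in S_{l-1}(\omega)\cap S_{l-1}(\omega'):\omega_v=\omega'_v\}\le2Y,
\]
where $Y=\operatorname{card}\{v\in S_{l-1}(\omega):\omega_v=\omega'_v\}$. Thus $Y>7k/8$ on the event. The set $S_{l-1}(\omega)$ has $k$ elements and is determined by the labels at levels $<l-1$. Conditionally on these, the labels at level $l-1$ are still independent uniform bits, so $Y$ is binomial with parameters $(k,\frac12)$. Now apply \eqref{eq:binomial}.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]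
The space is $2$-smooth by Lemma~\ref{lem:Lp}. Let $J\ge6$ and let $T$ be as above. By Lemma~\ref{lem:smallball}, Lemma~\ref{lem:random} applies to $Z=x(\omega)$ with $I=\{l-4:4\le l\le J\}$ and $r_{l-4}=\frac c22^{-l/2}$. Each $l$ contributes $\frac12\cdot2^{(l-4)/2}\cdot\frac c22^{-l/2}=\frac c{16}$, so
\[
\gamma_2(\operatorname{conv}T,d)\ge(J-3)\frac c{16}\ge\frac{cJ}{32}=\frac{J^{1-1/p}}{32},
\]
because $J-3\ge J/2$ for $J\ge6$. Since $\log\operatorname{card}T=J\log4$ and $32\sqrt{\log4}<38$, the second inequality follows. The third is Lemma~\ref{lem:finite}, with $38\cdot9=342$. As $J\to\infty$ the factor $J^{1/2-1/p}$ tends to infinity, so no constant $K$ works in (a) or in (b).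
\end{proof}

\begin{remark}\label{rem:p}
The lower bound $cJ/32$ uses the outer norm only through \eqref{eq:sep}; the exponent $p$ enters through the normalization $c=J^{-1/p}$ alone. For $p=2$ the space is a Hilbert space and the bound is $\sqrt J/32$, in agreement with \eqref{eq:hilbert}: there, the $J$ levels are orthogonal and together cost a factor $\sqrt J$ in norm. For $p>2$ they cost only $J^{1/p}$. The condition $p<\infty$ is needed for smoothness: with the outer norm $\max_l\|x_l\|_2$ and unit vectors $u,v$ in two different components, $x=u+v$ and $y=u-v$ have norm $1$ and $\|x\pm sy\|=1+s$.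
\end{remark}

\section{The role of cotype}\label{sec:cotype}

The example lives in $\ell_p^J(\ell_2^m)$ with $m=4^J$. To move it to other spaces we first realize the Euclidean factors inside $\ell^p$ by random signs.

\begin{lemma}\label{lem:embed}
For $2\le p<\infty$ and $J,m\ge1$ there is a linear map $R:\ell_p^J(\ell_2^m)\to\ell_p^{J2^m}$ with $\|z\|\le\|Rz\|\le\sqrt{p-1}\,\|z\|$.
\end{lemma}

\begin{proof}
Define $R_0:\ell_2^m\to\ell_p^{2^m}$ by $R_0a=2^{-m/p}(\sum_ia_i\epsilon_i)_{\epsilon\in\{\pm1\}^m}$, so that $\|R_0a\|=(\mathbb E|Y_m|^p)^{1/p}$ with $Y_n=\sum_{i\le n}a_i\varepsilon_i$. As $p\ge2$, this is at least $(\mathbb EY_m^2)^{1/2}=\|a\|_2$. For the upper bound apply \eqref{eq:Lpsmooth} in the space $L^p$ of functions of $\varepsilon_1,\dots,\varepsilon_{n-1}$ to $x=Y_{n-1}$ and the constant $y=a_n$. This gives $(\mathbb E|Y_n|^p)^{2/p}\le(\mathbb E|Y_{n-1}|^p)^{2/p}+(p-1)a_n^2$, and by induction $\|R_0a\|^2\le(p-1)\|a\|_2^2$. Let $R$ act as $R_0$ on each of the $J$ components.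
\end{proof}

We use two theorems from the local theory of Banach spaces.
\begin{itemize}
\item Maurey--Pisier \cite{MP}: if $X$ is infinite dimensional, then for every $n$ there is a linear map $w:\ell_{q_X}^n\to X$ with $\|z\|\le\|wz\|\le2\|z\|$.
\item Kwapie\'n \cite{Kwapien}: a Banach space of type $2$ and cotype $2$ is isomorphic to a Hilbert space.
\end{itemize}

\begin{proof}[Proof of Theorem~\ref{thm:cotype}]
Let $X$ be $2$-smooth. By Lemma~\ref{lem:smooth} it has type $2$ with some constant $\tau$.

\emph{The case $q_X>2$.} Suppose first that $q_X=\infty$. The map $a\mapsto(\sum_ia_i\epsilon_i)_{\epsilon\in\{\pm1\}^n}$ is an isometry from $\ell_1^n$ into $\ell_\infty^{2^n}$. Composing it with $w$, we obtain $x_1,\dots,x_n\in X$ with $\|x_i\|\le2$ and $\|\sum_i\pm x_i\|\ge n$ for all signs. Type $2$ gives $n^2\le4\tau^2n$ for all $n$, which is absurd. So $p:=q_X\in(2,\infty)$.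

Let $\lambda=2\sqrt{p-1}$, $J\ge6$, $m=4^J$. The map $u=wR$, with $R$ from Lemma~\ref{lem:embed} and $w:\ell_p^{J2^m}\to X$, satisfies $\|z\|\le\|uz\|\le\lambda\|z\|$. Let $T\subset\ell_p^J(\ell_2^m)$ be the set of Theorem~\ref{thm:main} and $T'=\lambda^{-1}u(T)$. Then $T'$ lies in the unit ball of $X$, has $4^J$ points, and $\operatorname{conv}T'=\lambda^{-1}u(\operatorname{conv}T)$. The inverse of $\lambda^{-1}u$ is $\lambda$-Lipschitz, so by Lemma~\ref{lem:lip}
\[
\gamma_2(\operatorname{conv}T',d)\ge\frac{\gamma_2(\operatorname{conv}T,d)}\lambda\ge\frac{J^{1-1/p}}{32\lambda}\ge\frac{(\log\operatorname{card}T')^{1-1/p}}{32\lambda\log4}.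
\]
Since $1-1/p>\frac12$, (a) fails for $X$, and then so does (b).

\emph{The examples.} Let $X=L^p(\mu)$ be infinite dimensional, $2<p<\infty$; this includes $\ell^p$. It is $2$-smooth by Lemma~\ref{lem:Lp} and has cotype $p$ by \eqref{eq:Lpcotype} and \eqref{eq:kahane}. For every $n$ there are $n$ disjoint sets of finite positive measure. Indeed, otherwise take a family $A_1,\dots,A_N$ of such sets of the largest possible size. Every $f\in X$ vanishes almost everywhere off $\bigcup_iA_i$, since the sets $\{|f|>s\}\setminus\bigcup_iA_i$ have finite measure, and is almost everywhere constant on each $A_i$, since $A_i$ cannot be split into two sets of positive measure; so $X$ would be finite dimensional. The normalized indicators $x_1,\dots,x_n$ of $n$ such sets span an isometric copy of $\ell_p^n$. As $\|\sum_i\pm x_i\|=n^{1/p}$ and $(\sum_i\|x_i\|^q)^{1/q}=n^{1/q}$, cotype $q$ forces $q\ge p$. Hence $q_X=p>2$, and for these spaces the map $w$ is explicit, so that the Maurey--Pisier theorem is not needed.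

\emph{The case of cotype $2$.} By Kwapie\'n's theorem there are a Hilbert space $H$, a constant $\lambda$ and a linear map $u:X\to H$ with $\|x\|\le\|ux\|\le\lambda\|x\|$. For finite $T\subset X$, the set $u(T)$ spans a finite-dimensional subspace of $H$, which is linearly isometric to a subspace of $\ell^2$. By Lemma~\ref{lem:lip}, used for $u^{-1}$ and then for $u$, and by \eqref{eq:hilbert},
\[
\gamma_2(\operatorname{conv}T,d)\le\gamma_2(\operatorname{conv}u(T),d)\le L\gamma_2(u(T),d)\le L\lambda\,\gamma_2(T,d).
\]
This is (b), and (a) follows.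
\end{proof}

The infimum defining $q_X$ need not be attained, and between the two cases of the theorem failure is still possible.

\begin{example}\label{ex:borderline}
Let $p_i=2+1/i$, choose $J_i\ge6$ with $J_i^{1/2-1/p_i}\ge i$, and let $X$ be the $\ell^2$-sum of the spaces $Y_i=\ell_{p_i}^{J_i}(\ell_2^{4^{J_i}})$, $i\ge1$, with $\|x\|^2=\sum_i\|x_i\|^2$. Then $X$ is $2$-smooth, $q_X=2$, and (a) and (b) fail for $X$.

Summing \eqref{eq:Lpsmooth} over $i$, with $p_i\le3$, gives $\mathbb E\|x+\varepsilon y\|^2\le\|x\|^2+2\|y\|^2$, so $X$ is $2$-smooth by Lemma~\ref{lem:smooth}. The set $T$ of Theorem~\ref{thm:main} in $Y_i$ has $\gamma_2(\operatorname{conv}T,d)\ge\frac i{38}\sqrt{\log\operatorname{card}T}$, so (a) and (b) fail.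

Fix $q>2$. We claim that there is $\kappa>0$ with
\begin{equation}\label{eq:unifcotype}
\mathbb E\Big\|\sum_k\varepsilon_ky_k\Big\|^2\ge\kappa\Big(\sum_k\|y_k\|^q\Big)^{2/q}
\end{equation}
for all $i$ and all finite families $(y_k)$ in $Y_i$. If $p_i\le q$, then by \eqref{eq:Lpcotype}
\[
\Big(\mathbb E\Big\|\sum_k\varepsilon_ky_k\Big\|^q\Big)^{1/q}\ge\Big(\mathbb E\Big\|\sum_k\varepsilon_ky_k\Big\|^{p_i}\Big)^{1/p_i}\ge\Big(\sum_k\|y_k\|^{p_i}\Big)^{1/p_i}\ge\Big(\sum_k\|y_k\|^q\Big)^{1/q},
\]
and \eqref{eq:kahane} gives \eqref{eq:unifcotype} with $\kappa_q$. The finitely many remaining $Y_i$ are finite dimensional, hence isomorphic to Euclidean spaces, in which \eqref{eq:unifcotype} holds with constant $1$; so each of them satisfies \eqref{eq:unifcotype} with some positive constant. Take $\kappa$ to be the minimum. For $x_k=(x_{k,i})_i\in X$, sum \eqref{eq:unifcotype} over $i$ and apply the triangle inequality in $\ell_{q/2}$ to the sequences $(\|x_{k,i}\|^2)_k$: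
\[
\mathbb E\Big\|\sum_k\varepsilon_kx_k\Big\|^2\ge\kappa\sum_i\Big(\sum_k\|x_{k,i}\|^q\Big)^{2/q}\ge\kappa\Big(\sum_k\Big(\sum_i\|x_{k,i}\|^2\Big)^{q/2}\Big)^{2/q}=\kappa\Big(\sum_k\|x_k\|^q\Big)^{2/q}.
\]
Thus $X$ has cotype $q$ for every $q>2$, that is, $q_X=2$.
\end{example}

\section{The upper bound}\label{sec:upper}

Let $X$ have type $2$ with constant $\tau$, let $T$ be a subset of the unit ball with $M=\operatorname{card}T\ge2$, and let $Q=\operatorname{conv}T$. Put $\delta_j=4^{-j}$ for $j\in\mathbb Z$.

The count in Section~\ref{sec:intro} describes a point $x\in Q$ from scratch at each scale and pays $\tau\sqrt{\log M}$ each time. About $\log M$ scales matter before the bound $\dim Q\le M-1$ takes over. To do better, the description at scale $\delta_{j+1}$ should use what is already known at scale $\delta_j$. We do this by counting the averages of $k$ points not with the uniform law on $T$, but with a reference law $\nu_0$ adapted to the current cell. The price is then a relative entropy with respect to $\nu_0$, and for the right $\nu_0$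 these prices telescope.

\subsection*{Relative entropy}
For probabilities $\nu,\nu_0$ on a finite set let $D(\nu\|\nu_0)=\sum_t\nu(t)\log(\nu(t)/\nu_0(t))$, where $0\log(0/v)=0$ and $u\log(u/0)=\infty$ for $u>0$. Jensen's inequality for the convex function $u\log u$ gives, for every set $E$,
\begin{equation}\label{eq:logsum}
\sum_{t\in E}\nu(t)\log\frac{\nu(t)}{\nu_0(t)}\ge\nu(E)\log\frac{\nu(E)}{\nu_0(E)};
\end{equation}
in particular $D(\nu\|\nu_0)\ge0$. For product measures $D(\nu^{\otimes k}\|\nu_0^{\otimes k})=kD(\nu\|\nu_0)$, since the logarithm of a product density is a sum. For a probability $\nu$ on $T$ let $b(\nu)=\sum_t\nu(t)t\in Q$ be its barycenter and let $D(\nu)=\sum_t\nu(t)\log(M\nu(t))$ be its entropy relative to the uniform law. The function $D$ is continuous and, since $\nu(t)\le1$, takes values in $[0,\log M]$.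

The first lemma counts barycenters; it is the only place where type $2$ is used.

\begin{lemma}\label{lem:count}
Let $\nu_0$ be a probability on $T$, let $r>0$, $\eta\ge0$, and let $k\ge16\tau^2/r^2$ be an integer. A subset of $\{b(\nu):D(\nu\|\nu_0)\le\eta\}$ with pairwise distances greater than $2r$ has at most $4e^{2k\eta}$ elements.
\end{lemma}

For $\nu_0$ uniform and $\eta=\log M$ the bound is $4M^{2k}$, essentially the count $M^k$ of Section~\ref{sec:intro}. For small $\eta$ it is much smaller.

\begin{proof}
Let $D(\nu\|\nu_0)\le\eta$, and let $t_1,\dots,t_k,t_1',\dots,t_k'$ be independent with law $\nu$. Since $\mathbb Et_i'=b(\nu)$, Jensen's inequality gives the first step below. The second holds because the differences $t_i-t_i'$ are independent and symmetric, and the last uses type $2$ and $\|t_i\|\le1$: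
\begin{equation}\label{eq:sampling}
\mathbb E\Big\|\frac1k\sum_it_i-b(\nu)\Big\|\le\frac1k\mathbb E\Big\|\sum_i(t_i-t_i')\Big\|=\frac1k\mathbb E\Big\|\sum_i\varepsilon_i(t_i-t_i')\Big\|\le\frac2k\mathbb E\Big\|\sum_i\varepsilon_it_i\Big\|\le\frac{2\tau}{\sqrt k}.
\end{equation}
The right side is at most $r/2$. By Markov's inequality the set $E_\nu=\{(t_i)\in T^k:\|\frac1k\sum_it_i-b(\nu)\|\le r\}$ has $a:=\nu^{\otimes k}(E_\nu)\ge\frac12$. Let $a_0=\nu_0^{\otimes k}(E_\nu)$. Applying \eqref{eq:logsum} to $E_\nu$ and to its complement,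
\[
k\eta\ge D(\nu^{\otimes k}\|\nu_0^{\otimes k})\ge a\log\frac a{a_0}+(1-a)\log\frac{1-a}{1-a_0}\ge\frac12\log\frac1{a_0}-\log2,
\]
where we used $a\log a+(1-a)\log(1-a)\ge-\log2$, $a\ge\frac12$ and $\log\frac1{1-a_0}\ge0$. Hence $a_0\ge\frac14e^{-2k\eta}$. If $\|b(\nu)-b(\nu')\|>2r$, then $E_\nu$ and $E_{\nu'}$ are disjoint. Disjoint sets of $\nu_0^{\otimes k}$-measure at least $\frac14e^{-2k\eta}$ number at most $4e^{2k\eta}$.
\end{proof}

The second lemma says which reference law to use: for a minimizer of $D$ on a convex set, the relative entropy is bounded by an increment of the single function $D$.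

\begin{lemma}\label{lem:pyth}
Let $K$ be a nonempty closed convex set of probabilities on $T$ and let $\nu_0$ minimize $D$ on $K$. Then $D(\nu\|\nu_0)\le D(\nu)-D(\nu_0)$ for all $\nu\in K$.
\end{lemma}

\begin{proof}
For $0<s<1$ let $\nu_s=(1-s)\nu_0+s\nu\in K$. For $\sigma=\nu_0$ and $\sigma=\nu$ we have $D(\sigma\|\nu_s)<\infty$ and $D(\sigma)-D(\sigma\|\nu_s)=\sum_t\sigma(t)\log(M\nu_s(t))$. Averaging with weights $1-s$ and $s$,
\[
D(\nu_s)=(1-s)D(\nu_0)+sD(\nu)-(1-s)D(\nu_0\|\nu_s)-sD(\nu\|\nu_s).
\]
Since $D(\nu_s)\ge D(\nu_0)$ and $D(\nu_0\|\nu_s)\ge0$, division by $s$ gives $D(\nu\|\nu_s)\le D(\nu)-D(\nu_0)$. As $s\to0$, each term of the finite sum $D(\nu\|\nu_s)$ converges in $(-\infty,\infty]$ to the corresponding term of $D(\nu\|\nu_0)$.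
\end{proof}

\subsection*{The entropy budget}
For $x\in Q$ and $j\in\mathbb Z$ let
\[
h_j(x)=\min\{D(\nu):\|b(\nu)-x\|\le\delta_j\}\in[0,\log M],
\]
the least entropy needed to approximate $x$ within $\delta_j$. The minimum exists because the set is compact and nonempty, and $h_j(x)$ is nondecreasing in $j$. For $j\ge0$ put $\eta_j(x)=h_{j+2}(x)-h_{j-2}(x)\ge0$. The sum telescopes: for each $n\geq0$, $\sum_{j=0}^n\eta_j=\sum_{i=n-1}^{n+2}h_i-\sum_{i=-2}^1h_i$, so
\begin{equation}\label{eq:budget}
\sum_{j\ge0}\eta_j(x)\le4\log M.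
\end{equation}

Different points spend this budget at different scales, so the cells at scale $\delta_j$ cannot all be charged the same number of bits. We give each cell a weight, whose inverse logarithm is the length of its description, and let each point advance through the scales at its own speed.

\begin{lemma}\label{lem:weights}
Let $(S,d)$ be a metric space and $(\mathcal B_j)_{j\ge0}$ an increasing sequence of partitions of $S$ with $\mathcal B_0=\{S\}$ and $\Delta(B)\le2\delta_j$ for $B\in\mathcal B_j$. Let $w_j(B)>0$, $B\in\mathcal B_j$, be weights with $w_0(S)=1$ such that for each $B\in\mathcal B_j$ the sets $B'\in\mathcal B_{j+1}$ contained in $B$ satisfy $\sum_{B'}w_{j+1}(B')\le w_j(B)/2$. Let $B_j(x)$ be the element of $\mathcal B_j$ containing $x$ and $W_j(x)=\log(1/w_j(B_j(x)))$. Then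
\[
\gamma_2(S,d)\le2+48\sup_{x\in S}\sum_{j\ge1}\delta_j\sqrt{W_j(x)}.
\]
\end{lemma}

\begin{proof}
By induction $\sum_{B\in\mathcal B_j}w_j(B)\le2^{-j}$. Hence $W_j\ge j\log2$, and the total weight of all pairs $(B,j)$ is at most $2$. For $n\ge1$ let $j_n(x)=\max\{j:W_j(x)\le2^{n-1}\log2\}$, which is well defined because $W_0=0$ and $W_j(x)\to\infty$. Declare $x\sim_ny$ if $j_n(x)=j_n(y)=:j$ and $B_j(x)=B_j(y)$. Let $\mathcal A_n$ be the set of classes and $\mathcal A_0=\{S\}$.

A class of $\sim_n$ is determined by a pair $(B,j)$ of weight at least $2^{-2^{n-1}}$, so $\operatorname{card}\mathcal A_n\le2\cdot2^{2^{n-1}}\le2^{2^n}$. If $x\sim_{n+1}y$ with common level $j$, then $B_i(x)=B_i(y)$ and $W_i(x)=W_i(y)$ for all $i\le j$. Since $j_n(x),j_n(y)\le j$, both equal $\max\{i\le j:W_i(x)\le2^{n-1}\log2\}$, and $x\sim_ny$. So $(\mathcal A_n)$ is admissible, and $\Delta(A_n(x))\le2\delta_{j_n(x)}$ for $n\ge1$.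

If $j_n(x)=j$ then $2^n<2W_{j+1}(x)/\log2$. Summing a geometric series,
\[
\sum_{n:\,j_n(x)=j}2^{n/2}\le\frac{\sqrt{2/\log2}}{1-2^{-1/2}}\sqrt{W_{j+1}(x)}\le6\sqrt{W_{j+1}(x)}.
\]
Therefore $\sum_{n\ge0}2^{n/2}\Delta(A_n(x))\le2+12\sum_{j\ge0}\delta_j\sqrt{W_{j+1}(x)}$, and $\delta_j=4\delta_{j+1}$.
\end{proof}

\subsection*{Proof of Theorem~\ref{thm:upper}}
Let $N\ge1$ be the least integer with $4^N\ge M$. Then $N\le1+\log M/\log4\le3\log M$, using $M\ge2$. We construct partitions and weights on $Q$ as in Lemma~\ref{lem:weights}, starting from $\mathcal B_0=\{Q\}$, which is allowed since $\Delta(Q)\le2$. Suppose $\mathcal B_j$ and $w_j$ are constructed, let $B\in\mathcal B_j$ and fix $x_0\in B$.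

\emph{Coarse scales, $j<N$.} Let $\nu_0$ minimize $D$ on $K=\{\nu:\|b(\nu)-x_0\|\le3\delta_j\}$, a nonempty closed convex set that depends on $B$ only. Let $r=\delta_{j+2}$. For $x\in B$ let $\nu_x$ satisfy $\|b(\nu_x)-x\|\le r$ and $D(\nu_x)=h_{j+2}(x)$. Then $\|b(\nu_x)-x_0\|\le r+2\delta_j\le3\delta_j$, so $\nu_x\in K$. Also $\|b(\nu_0)-x\|\le5\delta_j\le\delta_{j-2}$, so $D(\nu_0)\ge h_{j-2}(x)$. Lemma~\ref{lem:pyth} gives
\[
D(\nu_x\|\nu_0)\le D(\nu_x)-D(\nu_0)\le\eta_j(x).
\]
Let $k_j=\lceil16\tau^2/r^2\rceil=\lceil256\,\tau^216^{j+1}\rceil\le257\,\tau^216^{j+1}$, where $\tau\ge1$ was used. We sort the points of $B$ by the entropy they spend: $B^i=\{x\in B:i\le k_j\eta_j(x)<i+1\}$ for $i=0,1,2,\dots$. By Lemma~\ref{lem:count} with $\eta=(i+1)/k_j$, every subset of $\{b(\nu_x):x\in B^i\}$ with pairwise distances greater than $2r$ has at most $4e^{2(i+1)}$ elements. Let $F$ be a maximal one. For each $x\in B^i$, maximality provides a point of $F$ within $2r$ of $b(\nu_x)$, hence within $3r$ of $x$; assign $x$ to one such point. This splits $B^i$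 into at most $4e^{2(i+1)}$ pieces of diameter at most $6r\le2\delta_{j+1}$. Give each piece $B'\subset B^i$ the weight
\[
w_{j+1}(B')=w_j(B)\,\frac{2^{-i-2}}{4e^{2(i+1)}}.
\]
The pieces of $B^i$ weigh at most $w_j(B)2^{-i-2}$ together, and those of $B$ at most $w_j(B)/2$. For $x\in B^i$,
\begin{equation}\label{eq:coarse}
W_{j+1}(x)-W_j(x)=(2+4\log2)+(2+\log2)\,i\le5+3i\le5+3k_j\eta_j(x).
\end{equation}

\emph{Fine scales, $j\ge N$.} The factor $k_j$ grows like $16^j$, and from now on a dimension count is cheap enough. The set $B$ lies in the affine span of $T$, of dimension $m\le M-1$, and in the ball of center $x_0$ and radius $2\delta_j=8\delta_{j+1}$. If $F\subset B$ has pairwise distances greater than $\delta_{j+1}$, the balls of radius $\frac12\delta_{j+1}$ around its points are disjoint and lie in the ball of center $x_0$ and radius $\frac{17}2\delta_{j+1}$. The volume of a ball in the affine span is proportional to the $m$-th power of its radius, so $\operatorname{card}F\le17^m\le17^M$. Taking $F$ maximal and assigning each point of $B$ to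 a point of $F$ within $\delta_{j+1}$, we split $B$ into at most $17^M$ pieces of diameter at most $2\delta_{j+1}$. Give each the weight $w_j(B)/(2\cdot17^M)$. Then
\begin{equation}\label{eq:fine}
W_{j+1}(x)-W_j(x)=\log2+M\log17\le4M.
\end{equation}

\emph{Summation.} Fix $x\in Q$ and drop it from the notation. For $1\le j\le N$, \eqref{eq:coarse}, subadditivity of the square root and $\sqrt{3\cdot257}\le28$ give
\[
\sqrt{W_j}\le\sqrt{5j}+\sum_{i<j}\sqrt{3k_i\eta_i}\le\sqrt{5j}+28\tau\sum_{i<j}4^{i+1}\sqrt{\eta_i}.
\]
We have $\sum_{j\ge1}4^{-j}\sqrt{5j}\le\sqrt5\sum_{j\geq1}j4^{-j}=\frac49\sqrt5\le1$ and $4^{i+1}\sum_{j>i}4^{-j}=\frac43$. Exchanging the sums and using the Cauchy--Schwarz inequality with \eqref{eq:budget},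
\begin{equation}\label{eq:CS}
\Sigma:=\sum_{j=1}^N\delta_j\sqrt{W_j}\le1+38\tau\sum_{i<N}\sqrt{\eta_i}\le1+38\tau\sqrt{4N\log M}\le1+132\,\tau\log M.
\end{equation}
For $j>N$, \eqref{eq:fine} gives $\sqrt{W_j}\le\sqrt{W_N}+2\sqrt{(j-N)M}$, so
\[
\sum_{j>N}\delta_j\sqrt{W_j}\le\tfrac13\delta_N\sqrt{W_N}+2\delta_N\sqrt M\sum_{i\ge1}i\,4^{-i}\le\tfrac13\Sigma+\delta_N\sqrt M\le\tfrac13\Sigma+1,
\]
because $\delta_N\le1/M$. By Lemma~\ref{lem:weights}, $\gamma_2(Q,d)\le2+48(\frac43\Sigma+1)$. Since $\tau\log M\ge\log2$, this is at most $L\tau\log M$. \qed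

\begin{remark}\label{rem:budget}
With the uniform law as reference at every step, one has only $D(\nu_x)\le\log M$ in place of $\eta_j(x)$, and \eqref{eq:CS} becomes $1+38\tau N\sqrt{\log M}$, of order $\tau(\log M)^{3/2}$. Lemma~\ref{lem:pyth} is what saves the factor $\sqrt{\log M}$. The Cauchy--Schwarz step in \eqref{eq:CS} is tight when the budget is spread evenly over the scales. The tree of Section~\ref{sec:tree} is built in this spirit: $x(\omega)$ is the barycenter of the uniform law on $\{t_i:i\in S_J(\omega)\}$, whose entropy is $\log(4^J/2^J)=J\log2$, that is, $\log2$ for each level.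
\end{remark}

\section{The sharp exponent}\label{sec:sharp}

\begin{proof}[Proof of Corollary~\ref{cor:sharp}]
The exponent $\beta=1$ is valid by Theorem~\ref{thm:upper} and Lemma~\ref{lem:smooth}. If $\beta<1$, choose $p>2$ with $1-1/p>\beta$. In the $2$-smooth space $\ell^p(\ell^2)$ the sets of Theorem~\ref{thm:main} have $\gamma_2(\operatorname{conv}T,d)\ge J^{1-1/p}/32$ and $(\log\operatorname{card}T)^\beta=(J\log4)^\beta$, so the ratio is unbounded and $\beta$ is not valid.

For the second claim we let $p$ grow with $J$, just fast enough that the normalization $J^{-1/p}$ is a constant. Let $J\ge8$ and $p=\log J>2$. By Lemma~\ref{lem:Lp}, $\ell^p(\ell^2)$ is $2$-smooth and has type $2$ with constant $\tau=\sqrt{p-1}\le\sqrt{\log J}$. Since $J^{1/p}=e$, the set $T$ of Theorem~\ref{thm:main} satisfies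
\[
\gamma_2(\operatorname{conv}T,d)\ge\frac J{32e}=\frac{\log\operatorname{card}T}{32e\log4}.
\]
Finally $J\le J\log4=\log\operatorname{card}T$, so $\tau\le\sqrt{\log\log\operatorname{card}T}$, which gives the second inequality.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Beckner} Beckner, 1975.

\bibitem{Bonami} Bonami, 1970.

\bibitem{Kwapien} Kwapie\'n, Studia Math. 44, 1972.

\bibitem{LT} Lindenstrauss and Tzafriri, \emph{Classical Banach Spaces II}.

\bibitem{MP} Maurey and Pisier, Studia Math. 58, 1976.

\bibitem{ULB} \emph{Upper and Lower Bounds for Stochastic Processes}, \texttt{http://michel.talagrand.net/ULB.pdf}.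

\end{thebibliography}
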